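
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{problem}[theorem]{Problem}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Joining a set to the halting problem with a random set\\
while keeping all common lower bounds $K$-trivial}


\begin{abstract}
Let $A<_T\emptyset'$ be a set that is not $K$-trivial. We construct a low
Martin-L\"of random set $R$ such that $A\oplus R\equiv_T\emptyset'$ and every
set computable from both $A$ and $R$ is $K$-trivial. Among the sets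
$A\le_T\emptyset'$, the existence of such an $R$ characterizes the incomplete
sets that are not $K$-trivial. We also give a version for arbitrary
non-$K$-trivial $A$ and for a sequence of sets whose common lower bounds
with $R$ are controlled simultaneously.
\end{abstract}

\section{The question}

How well can a second set complement a given set $A<_T\emptyset'$? There are two
things to ask of a partner $R$. Upward, $A$ and $R$ together should be
strong: $A\oplus R\equiv_T\emptyset'$. Downward, $A$ and $R$ should have little
in common: every $B$ computable from both should carry little information.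
Here sets are subsets of $\mathbb N$, identified with infinite binary sequences,
$\emptyset'$ is the halting problem, and
$A\oplus R=\{2n:n\in A\}\cup\{2n+1:n\in R\}$. A set is \emph{incomplete} if it
does not compute $\emptyset'$.

If the partner may be generic, both demands can be met in the strongest form.
A set $X$ is \emph{$1$-generic} if for every c.e.\ set $S$ of strings some
initial segment of $X$ either lies in $S$ or has no extension in $S$; and two
non-computable sets form a \emph{minimal pair} if every set computable from both is
computable. By a theorem of Slaman and Steel (quoted in \cite{CT}), every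
non-computable $A<_T\emptyset'$ can be joined to $\emptyset'$ by a $1$-generic
$X$ that forms a minimal pair with $A$.

We ask for a \emph{random} partner. A set $R$ is \emph{Martin-L\"of random}
(ML-random) if $R\notin\bigcap_nU_n$ for every uniformly c.e.\ sequence
$(U_n)$ of open classes with $\mu(U_n)\le2^{-n}$, where $\mu$ is the uniform
measure on $2^{\mathbb N}$. A set $A$ is \emph{$K$-trivial} if there is a
constant $c$ with $K(A\upharpoonright n)\le K(n)+c$ for all $n$, where $K$ is
prefix-free Kolmogorov complexity; in this sense $A$ is as far from random as
possible. For a random partner, $K$-triviality enters on both sides.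
\begin{itemize}
\item[(i)] \emph{Upward.} Every set below $\emptyset'$ that is not
$K$-trivial can be joined to $\emptyset'$ with a low ML-random set, and the
$K$-trivial sets are exactly the sets that cannot be joined above $\emptyset'$
with an incomplete ML-random set (\cite{CT}; see \cite{DayMiller}).
\item[(ii)] \emph{Downward.} Minimal pairs are too much to ask.
A function $g$ is \emph{diagonally non-computable} if $g(e)\ne\varphi_e(e)$
whenever $\varphi_e(e)$ converges. Every ML-random set computes such a
function, and by a theorem of Ku\v{c}era two sets below $\emptyset'$ that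
both compute diagonally non-computable functions do not form a minimal pair
\cite{CT}.
\end{itemize}
By (i), $A$ must not be $K$-trivial. By (ii), the common lower bounds
cannot in general be made computable, and the natural weakening is to make
them $K$-trivial. This is the question posed in \cite{CT}.

\begin{problem}[\cite{CT}]\label{prob}
Prove or disprove: for every non-computable $A<_T\emptyset'$ that is not
$K$-trivial there is an ML-random $R<_T\emptyset'$ such that
$A\oplus R\equiv_T\emptyset'$ and every $B$ with $B\le_TA$ and $B\le_TR$ is
$K$-trivial.
\end{problem}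

One family of cases is easy, and it suggests a positive answer. If $R$ is
ML-random \emph{relative to $A$}, that is, with respect to tests that are c.e.\
in $A$, then the downward demand is free: if $B\le_TA$ and $B\le_TR$, then $R$ is
ML-random relative to $B$ and computes $B$, and by a theorem of Hirschfeldt, Nies
and Stephan (fact (F3) below) such a $B$ is $K$-trivial.
Example~\ref{ex:halves} gives sets $A$ and $R$ that satisfy both demands in this
way.

For a general $A$ we do not make $R$ random relative to $A$. In fact the
coding that we use for the upward demand always prevents it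
(Remark~\ref{rem:notArandom}). Instead we treat one pair of functionals
$\Phi,\Psi$ at a time, and ensure either that $R$ is ML-random relative to
$\Psi^R$ or that $\Psi^R\ne\Phi^A$. The answer is positive, and $R$ can be taken
\emph{low}, that is, with $R'\le_T\emptyset'$.

\begin{theorem}\label{thm:main}
Let $A<_T\emptyset'$ be not $K$-trivial. There is a low ML-random set $R$ (so
$R<_T\emptyset'$) such that $A\oplus R\equiv_T\emptyset'$ and every $B$ with
$B\le_TA$ and $B\le_TR$ is $K$-trivial.
\end{theorem}

The set $R$ is built by forcing with $\Pi^0_1$ classes of positive measure, with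
$\emptyset'$ as oracle. The proof combines three ingredients, each of which is
first treated alone: a dichotomy for a single functional $\Psi$ on a
$\Pi^0_1$ class, together with a rule for how long to wait for a computation
from $A$ (Section~\ref{sec:one}), and a coding method
(Section~\ref{sec:coding}). Sections~\ref{sec:construction} and~\ref{sec:verify}
put them together. Section~\ref{sec:class} shows that the hypotheses of
Theorem~\ref{thm:main} are necessary, and Section~\ref{sec:seq} treats
arbitrary non-$K$-trivial $A$ and sequences of sets.

\section{Tests, $\Pi^0_1$ classes, and measure}\label{sec:prelim}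

For a string $\sigma$ let $[\sigma]$ be the class of all sequences extending
$\sigma$. A \emph{$\Sigma^0_1$ class} (or c.e.\ open class) is a union of classes
$[\sigma]$ with $\sigma$ in a c.e.\ set; a \emph{$\Pi^0_1$ class} is the complement
of one. A clopen class is a finite union of classes $[\sigma]$ and is given by such
a finite set of strings. We write $X'=\{e:J^X(e)\downarrow\}$ with
$J^X(e)=\varphi_e^X(e)$. Relativizing the definition of ML-randomness to $Y$ means
replacing ``uniformly c.e.'' by ``uniformly c.e.\ in $Y$''. In $t$ steps
a computation queries only oracle bits below $t$.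

We use three published theorems.
\begin{itemize}
\item[(F1)] (Ku\v{c}era \cite{Kucera}) If $P$ is a $\Pi^0_1$ class with
$\mu(P)>0$ and $Z$ is ML-random, then $Z=\sigma Z'$ for some string $\sigma$
and some $Z'\in P$.
\item[(F2)] (Nies \cite{Nies}) If every ML-random set is ML-random relative to
$A$, then $A$ is $K$-trivial.
\item[(F3)] (Hirschfeldt--Nies--Stephan \cite{HNS}) If $B\le_TZ$ and $Z$ is
ML-random relative to $B$, then $B$ is $K$-trivial.
\end{itemize}

\paragraph{A universal oracle test.}
Let $(V^Y_{e,k})_{k}$, $e\in\mathbb N$, list all sequences of open classes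
that are uniformly c.e.\ in an oracle $Y$, where an enumeration into $V^Y_{e,k}$ that
would raise its measure above $2^{-k}$ is suppressed. Let $V^\eta_{e,k}$ be
the part enumerated in at most $|\eta|$ steps with oracle the string $\eta$,
and set $U_i^\eta=\bigcup_{e<|\eta|}V^\eta_{e,e+i+1}$ and
$U_i^Y=\bigcup_mU_i^{Y\upharpoonright m}$. Then:
\begin{itemize}
\item $U_i^\eta$ is clopen and computable from $(i,\eta)$; if
$\eta\subseteq\eta'$, then $U_i^\eta\subseteq U_i^{\eta'}$; and
$\mu(U_i^\eta)\le\sum_e2^{-(e+i+1)}=2^{-i}$, so also $\mu(U_i^Y)\le 2^{-i}$;
\item $Z$ is ML-random relative to $Y$ if and only if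
$Z\notin\bigcap_iU_i^Y$;
\item if $(V_c)$ is a uniformly c.e.\ sequence of open classes with
$\mu(V_c)\le2^{-c}$, then $V_c\subseteq U_1^\emptyset$ for some $c$. (It is the
$e$-th sequence for some $e$, without using its oracle; take $c=e+2$.)
\end{itemize}
Let $M=2^{\mathbb N}\setminus U_1^\emptyset$. This is a $\Pi^0_1$ class of measure at
least $\frac12$, and by the third property all its members are ML-random.

\paragraph{Indices.}
Let $W_0,W_1,\dots$ list the c.e.\ sets of strings, and let $E_j$ be the class of
all $X\in M$ with no initial segment in $W_j$. So $(E_j)$ lists all $\Pi^0_1$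
subclasses of $M$. The class $E_j$ is the intersection of the clopen classes
$E_j[t]=2^{\mathbb N}\setminus(U_1^{0^t}\cup\bigcup_{\sigma\in W_{j,t}}[\sigma])$,
which are computable and decrease in $t$. We fix computable
functions that give, from $j$ and an index of a $\Sigma^0_1$ class $O$ or of a
clopen class $C$, indices of $E_j\setminus O$ and of $E_j\cap C$. By compactness,
$E_j=\emptyset$ if and only if $E_j[t]=\emptyset$ for some $t$, and
$E_j\subseteq O$ if and only if $E_j[t]$ is contained in the part of $O$
enumerated by stage $t$, for some $t$. So both conditions are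
$\Sigma^0_1$ and $\emptyset'$ decides them.

The forcing needs lower bounds on measure that are read off from indices.

\begin{lemma}\label{lem:q}
There is a computable strictly increasing function $q$ such that
$\mu(E_j)\ge2^{-q(j)}$ whenever $E_j\ne\emptyset$.
\end{lemma}

\begin{proof}
Let $V_c$ be the union, over all $j$, of the classes $E_j[t]$ where $t$ is
first with $\mu(E_j[t])<2^{-(j+c+1)}$; those $j$ for which no such $t$ exists
contribute nothing. The sequence $(V_c)$ is uniformly c.e., and
$\mu(V_c)\le\sum_j2^{-(j+c+1)}=2^{-c}$. Fix $c$ with $V_c\subseteq
U_1^\emptyset$ and let $q(j)=j+c+1$. If $\mu(E_j)<2^{-q(j)}$, then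
$E_j\subseteq V_c\subseteq U_1^\emptyset$. Since $E_j\subseteq M$, it
follows that $E_j=\emptyset$.
\end{proof}

That $A$ is not $K$-trivial enters the construction only through the next lemma.

\begin{lemma}\label{lem:hit}
Let $A$ be not $K$-trivial, and let $E\subseteq M$ be a nonempty $\Pi^0_1$
class. Then $E\cap U_i^A\ne\emptyset$ for every $i$.
\end{lemma}

\begin{proof}
Suppose $E\cap U_i^A=\emptyset$ for some $i$. Then all members of $E$ are ML-random
relative to $A$. By Lemma~\ref{lem:q}, $\mu(E)>0$. If $Z$ is any ML-random set, then
by (F1) $Z=\sigma Z'$ with $Z'\in E$. So $Z'$ is ML-random relative to $A$, and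
hence so is $Z$, as a finite prefix does not matter. By (F2), $A$ is
$K$-trivial, a contradiction.
\end{proof}

\paragraph{The modulus of $\emptyset'$.}
Let $(\emptyset'_t)$ be a computable enumeration of $\emptyset'$ and let
$f(m)$ be the least $t$ with
$\emptyset'_t\upharpoonright m=\emptyset'\upharpoonright m$. Then $f$ is
nondecreasing and $f\le_T\emptyset'$. If $g(m)\ge f(m)$ for almost all $m$,
then $\emptyset'(k)=\emptyset'_{g(k+1)}(k)$ for almost all $k$, and so
$\emptyset'\le_Tg$.

\begin{example}\label{ex:halves}
We give $A$ and $R$ as in Problem~\ref{prob} for which $R$ is ML-random relative to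
$A$: the two halves of an ML-random set $Z=A\oplus R$ with $Z\equiv_T\emptyset'$.

\emph{Such a $Z$ exists.} Let $Z$ be the leftmost member of $M$, and let $Z_t$ be
the leftmost member of $2^{\mathbb N}\setminus U_1^{0^t}$. The $Z_t$ are uniformly
computable and move only to the right, and they converge to $Z$. So $Z\le_T\emptyset'$.
For $k\in\emptyset'$ let $t_k$ be least with $k\in\emptyset'_{t_k}$, and let $V_c$ be
the union of the classes $[Z_{t_k}\upharpoonright(k+c+1)]$ over $k\in\emptyset'$. Then
$\mu(V_c)\le2^{-c}$, so $Z\notin V_c$ for some $c$. Given $k$, use $Z$ to find $t$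
with $Z_t\upharpoonright(k+c+1)=Z\upharpoonright(k+c+1)$. This equality persists at
all later stages, so if $k\in\emptyset'$, then $t_k<t$. Hence $k\in\emptyset'$ if and
only if $k\in\emptyset'_t$, and $\emptyset'\le_TZ$.

\emph{The halves.} The classes $\{X\oplus Y:Y\in U_i^X\}$ are uniformly c.e.\ and, by
Fubini's theorem, of measure at most $2^{-i}$. As $Z$ is ML-random,
$R\notin\bigcap_iU_i^A$, so $R$ is ML-random relative to $A$; likewise $A$ is
ML-random relative to $R$. By (F3), as explained after Problem~\ref{prob}, all common lower
bounds of $A$ and $R$ are $K$-trivial. If $\emptyset'\le_TA$, then $R\le_TA$, and $R$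
would not be ML-random relative to $A$. So $A<_T\emptyset'$, and symmetrically
$R<_T\emptyset'$. Since $A$ and $R$ are ML-random, (ii) shows that they do not form a
minimal pair.
\end{example}

\section{One requirement}\label{sec:one}

Let $(\Phi_e,\Psi_e)_{e}$ be an effective list of all pairs of
$\{0,1\}$-valued Turing functionals. For each $e$ we must ensure:
\begin{equation}\label{eq:req}
\text{if } B=\Phi_e^A=\Psi_e^R \text{ is total, then $B$ is $K$-trivial.}
\end{equation}
In this section we fix $e$ and a nonempty class $E_j$, our current supply of
candidates for $R$, and ask how to shrink $E_j$ so that \eqref{eq:req}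
holds.

\subsection{A dichotomy}

There are two ways to satisfy \eqref{eq:req}. We could make $R$ random relative
to $\Psi_e^R$ and use (F3). Or we could make $\Psi_e^R$ differ from $\Phi_e^A$. We
show that if the first way is not open, then we know in advance on how many
arguments of $\Phi_e^A$ to look for a difference.

Write $\Phi^X\upharpoonright n\downarrow[t]$ if all values $\Phi^X(k)$, $k<n$,
converge in at most $t$ steps with use at most $t$. For a string $\eta$ let
\begin{align*}
G^n_{e,d}&=\{X:\exists m\le n\,(\Psi_e^X\upharpoonright m\downarrow[n]\ \text{and}\
X\in U_d^{\Psi_e^X\upharpoonright m})\},\qquad G_{e,d}=\bigcup_nG^n_{e,d},\\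
S_{e,\eta}&=\{X:\Psi_e^X(k)\downarrow=\eta(k)\text{ for all }k<|\eta|\}.
\end{align*}
If $\Psi_e^X$ is total, then $X\in G_{e,d}$ if and only if $X\in U_d^{\Psi_e^X}$.
So $G_{e,d}$ consists of the $X$ that are seen to enter component
$d$ of the test relative to $\Psi_e^X$, and $G^n_{e,d}$ of those seen to do
so on the basis of $n$ steps and at most $n$ bits of $\Psi_e^X$. The class
$G^n_{e,d}$ is clopen, computable from $(e,d,n)$ and increasing in $n$; the
classes $G_{e,d}$ and $S_{e,\eta}$ are uniformly $\Sigma^0_1$.

Two extreme functionals show what to expect, with $d=q(j)+1$.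
If $\Psi_e^X=\emptyset$ for all $X$, then $G_{e,d}=U_d^\emptyset$ has measure at
most $2^{-d}<\mu(E_j)$, so $E_j\setminus G_{e,d}$ is not empty. If
$\Psi_e^X=X$ for all $X$, then $G_{e,d}=2^{\mathbb N}$, since no $X$ is random
relative to itself. By compactness $G_{e,d}=G^n_{e,d}$ for some $n$. Now fix
$\eta$ of length $n$: every $X\in[\eta]$ is already in $U_d^\eta$, and this class
has measure at most $2^{-d}$. So the $X\in E_j$ for which $\Psi_e^X$ extends $\eta$
make up at most half of the measure of $E_j$, and all others disagree with $\eta$.
The general case is no different.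

\begin{lemma}\label{lem:split}
Let $E_j\ne\emptyset$ and $d=q(j)+1$.
\begin{enumerate}
\item[(a)] If $E_j\not\subseteq G_{e,d}$, then $E_j\setminus G_{e,d}$ is a nonempty
$\Pi^0_1$ class, and for every $X$ in it such that $\Psi_e^X$ is total,
$\Psi_e^X$ is $K$-trivial.
\item[(b)] If $E_j\subseteq G_{e,d}$, then $E_j\subseteq G^n_{e,d}$ for all
sufficiently large $n$. For each such $n$ and each string $\eta$ of length $n$,
$\mu(E_j\cap S_{e,\eta})\le2^{-d}$, and hence
$\mu(E_j\setminus S_{e,\eta})\ge2^{-q(j)-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $X\in E_j\setminus G_{e,d}$ and let $B=\Psi_e^X$ be total. Then $X\notin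
U_d^B$, so $X$ is ML-random relative to $B$. Since $B\le_TX$, (F3) applies.

(b) The first statement holds by compactness, because the clopen classes
$G^n_{e,d}$ increase to $G_{e,d}$. Let $E_j\subseteq G^n_{e,d}$ and $|\eta|=n$. If
$X\in E_j\cap S_{e,\eta}$, then for some $m\le n$ we have
$X\in U_d^{\Psi_e^X\upharpoonright m}=U_d^{\eta\upharpoonright m}\subseteq
U_d^\eta$. So $\mu(E_j\cap S_{e,\eta})\le\mu(U_d^\eta)\le2^{-d}=2^{-q(j)-1}$, while
$\mu(E_j)\ge2^{-q(j)}$ by Lemma~\ref{lem:q}.
\end{proof}

\subsection{How long to wait for $\Phi_e^A$}

The oracle $\emptyset'$ decides which of (a) and (b) holds. In case (a) we pass to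
$E_j\setminus G_{e,d}$ and \eqref{eq:req} is settled. In case (b), $\emptyset'$
finds an $n$. If $\Phi_e^A\upharpoonright n$ converges, say to $\eta$, then we pass
to $E_j\setminus S_{e,\eta}$, which forces $\Psi_e^R\ne\Phi_e^A$. If it does
not converge, then $\Phi_e^A$ is not total and \eqref{eq:req} holds trivially.
If $A$ is low, this is the whole argument for \eqref{eq:req}:
``$\Phi_e^A\upharpoonright n$ converges'' is $\Sigma^0_1$ in $A$, so $\emptyset'$
decides it.

For general $A<_T\emptyset'$ the oracle $\emptyset'$ need not be able to decide this.
It can only run $\Phi_e^A$ for a bounded number of steps. Meanwhile other work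
must go on, and it shrinks the class. A smaller class has a new index
$j$ and hence a new $d=q(j)+1$, so the dichotomy must be evaluated again: either
(a) now holds and we are done, or (b) yields a new number $n$. If we never
succeed, we obtain a sequence of classes $P_0\supseteq P_1\supseteq\cdots$ with
numbers $n_0,n_1,\dots$, where at stage $s$ we were prepared to act if only
$\Phi_e^A\upharpoonright n_s$ had converged in time. The bound on the time
should be such that permanent failure contradicts $\emptyset'\not\le_TA$.

A first guess is to wait $f(n_s)$ steps at stage $s$. If $\Phi_e^A$ is total,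
then $A$ computes the nondecreasing function
\[
g(m)=\text{the least $t$ with }\Phi_e^A\upharpoonright m\downarrow[t],
\]
and permanent failure yields $g(n_s)>f(n_s)$ for all $s$. But this bounds $f$ only
on the set $\{n_s:s\in\mathbb N\}$, to which $A$ need not have access. To bound $f$
at all $m$ with $n_s\le m<n_{s+1}$ we should have waited for $f(n_{s+1})$ steps, and
this is possible by a \emph{look-ahead}. At stage $s$ we first compute the
class $P_{s+1}$ that we would obtain without acting, and with it
$n_{s+1}$. Then we run $\Phi_e^A\upharpoonright n_s$ for $f(n_{s+1})$ steps. If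
it converges, we discard $P_{s+1}$, return to $P_s$ and remove $S_{e,\eta}$ from it.
Otherwise we move on to $P_{s+1}$.

\begin{lemma}\label{lem:wait}
Let $g$ be nondecreasing, let $n_s\to\infty$, and suppose
$g(n_s)>f(n_{s+1})$ for all $s\ge s_0$. Then $g(m)\ge f(m)$ for all $m\ge
n_{s_0}$, and hence $\emptyset'\le_Tg$.
\end{lemma}

\begin{proof}
Let $m\ge n_{s_0}$, and let $s\ge s_0$ be least with $n_{s+1}>m$. Then $n_s\le
m<n_{s+1}$, by minimality if $s>s_0$ and by the choice of $m$ if $s=s_0$. As $f$
and $g$ are nondecreasing, $g(m)\ge g(n_s)>f(n_{s+1})\ge f(m)$. The last claim was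
noted when $f$ was defined in Section~\ref{sec:prelim}.
\end{proof}

\section{Coding by late entry}\label{sec:coding}

To get $\emptyset'\le_TA\oplus R$ we let $A\oplus R$ compute a function that bounds
$f$. If $R\in U_i^A$, then from $i$ the oracle $A\oplus R$ finds the least $v$ with
$R\in U_i^{A\upharpoonright v}$, the \emph{entry time} of $R$ at level $i$. The entry
time can be made as late as we like, provided the current class is large compared to
$2^{-i}$.

\begin{lemma}\label{lem:late}
Let $A$ be not $K$-trivial and let $E\subseteq M$ be a $\Pi^0_1$ class with
$\mu(E)>2^{-i}$. For every $t$ there is $u\ge t$ such that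
\[
E\cap\bigl(U_i^{A\upharpoonright(u+1)}\setminus U_i^{A\upharpoonright
u}\bigr)\ne\emptyset.
\]
\end{lemma}

\begin{proof}
As $\mu(U_i^{A\upharpoonright t})\le2^{-i}<\mu(E)$, the class
$E\setminus U_i^{A\upharpoonright t}$ is a nonempty $\Pi^0_1$ subclass of $M$. By
Lemma~\ref{lem:hit} it has a member $X\in U_i^A$. The least $v$ with $X\in
U_i^{A\upharpoonright v}$ satisfies $v>t$ by monotonicity, so $u=v-1$ is as
required.
\end{proof}

At stage $s$ we want to make the entry time at some level $i_s$ exceed
$f(s)$. There is one difficulty: $A\oplus R$ must know $i_s$. By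
Lemma~\ref{lem:q} a suitable level can be computed from the index $j_s$ of the
class at stage $s$, but this index depends on choices made by $\emptyset'$,
which $A\oplus R$ cannot follow. It need not follow them. Since $q$ is increasing,
any upper bound $b_s$ on $j_s$ yields a suitable level. At each
stage there are only finitely many choices once the lengths of the strings involved
are bounded, so $A\oplus R$ can compute a bound on all possible new
indices. The bound on the lengths will be the entry time $h_s$ just read.
For this reason we also make $h_s$ exceed all the numbers $n$ that the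
requirements are using at stage $s$.

\section{The construction}\label{sec:construction}

From now on let $A<_T\emptyset'$ be not $K$-trivial. Let
$L_s=\{X:J^X(s)\downarrow\}$, a uniformly $\Sigma^0_1$ sequence of classes. The
construction is computable in $\emptyset'$.

\paragraph{What is given at stage $s$.}
There are numbers $j_s\le b_s$ with $P_s=E_{j_s}\ne\emptyset$ and a set
$D_s\subseteq\{0,\dots,s-1\}$ of requirements that are already settled. If
$e<s$ and $e\notin D_s$, then $e$ is \emph{active at $s$}. For each active $e$
there is a number $n_e^s\ge s$ such that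
\begin{equation}\label{eq:inv}
P_s\subseteq G^{\,n_e^s}_{e,\,q(j_s)+1}.
\end{equation}
That is, every active requirement is in case (b) of Lemma~\ref{lem:split}, with
witness $n_e^s$. Initially $j_0=b_0$ is an index of $M$, so $P_0=M$, and
$D_0=\emptyset$. Put
\[
i_s=q(b_s)+2,\qquad
t_s=\max\bigl(\{f(s)\}\cup\{n_e^s:e\text{ active at }s\}\bigr).
\]

\paragraph{Options.}
At stage $s$ we choose between options $\ell$. The \emph{passive} option is
$\ell=s$, with $Q_s=P_s$. For an active $e$, once
$\Phi_e^A\upharpoonright n_e^s$ has been seen to converge, to $\eta$ say, there is the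
option $\ell=e$, to act for requirement $e$, with $Q_e=P_s\setminus S_{e,\eta}$.
The \emph{outcome} of an option $\ell$ is computed in four steps.
\begin{enumerate}
\item \emph{Coding.} Find the least $u\ge t_s$ such that
$Q_\ell\cap(U_{i_s}^{A\upharpoonright(u+1)}\setminus U_{i_s}^{A\upharpoonright
u})\ne\emptyset$. Pass to this class and let $u(\ell)=u$.
\item \emph{Initial segment.} Intersect with $[\sigma]$ for the leftmost
$\sigma$ of length $s+1$ that leaves a nonempty class.
\item \emph{Jump.} If removing $L_s$ leaves a nonempty class, remove $L_s$.
\item \emph{Dichotomy.} Let $D=D_s\cup\{\ell\}$ if $\ell<s$ and $D=D_s$ if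
$\ell=s$. Let $E_j$ be the current class. While there is $e\le s$ with
$e\notin D$ and $E_j\not\subseteq G_{e,q(j)+1}$, take the least such $e$, replace
$j$ by the index of the nonempty class $E_j\setminus G_{e,q(j)+1}$, and put $e$
into $D$. (There are at most $s+1$ iterations. Each of them replaces $j$, and with
it the question asked about the other $e$; this is why we loop until no such $e$ is
left.)
\end{enumerate}
Let $j(\ell)$ and $D(\ell)$ be the final values of $j$ and $D$. For each $e\le s$ with
$e\notin D(\ell)$ let $n_e(\ell)$ be the least $n\ge s+1$ with
$E_{j(\ell)}\subseteq G^n_{e,q(j(\ell))+1}$. It exists by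
Lemma~\ref{lem:split}(b), because the loop has ended.

\paragraph{Step 1 succeeds.}
We have $\mu(P_s)\ge2^{-q(j_s)}$ by Lemma~\ref{lem:q}. If $\ell=e$ is
active, then \eqref{eq:inv} and Lemma~\ref{lem:split}(b) give
$\mu(Q_e)\ge2^{-q(j_s)-1}$. Since $j_s\le b_s$, in all cases
\[
\mu(Q_\ell)\ \ge\ 2^{-q(j_s)-1}\ \ge\ 2^{-q(b_s)-1}\ >\ 2^{-i_s},
\]
and Lemma~\ref{lem:late} with $t=t_s$ provides $u$.

\paragraph{Selection.}
With many requirements the look-ahead of Section~\ref{sec:one} needs care. If
we act for one requirement $e'$, the next class is not the one predicted by the passive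
option, and so the next number for another requirement $e$ may change as well. We
therefore repeat the look-ahead for each newly chosen option, but only for requirements
of higher priority (smaller number), so that the process ends. Formally, let
$\ell_0=s$. Given $\ell_r$, compute its outcome. If there is $e<\ell_r$, active at
$s$ and not in $D(\ell_r)$, such that
\begin{equation}\label{eq:look}
\Phi_e^A\upharpoonright n_e^s\downarrow[f(n_e(\ell_r))],
\end{equation}
let $\ell_{r+1}$ be the least such $e$; this is an option, since the convergence
has just been seen. Otherwise stop; $\ell=\ell_r$ is the \emph{final option}. The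
numbers $\ell_r$ strictly decrease, so we stop after finitely many steps.

With $\ell$ the final option, set
\[
j_{s+1}=j(\ell),\quad D_{s+1}=D(\ell),\quad n_e^{s+1}=n_e(\ell),\quad
h_s=u(\ell)+1,\quad b_{s+1}=\beta(s,b_s,h_s),
\]
where $\beta$ is the following computable function.

\paragraph{The bound $\beta(s,b,h)$, $h\ge1$.} This is the largest index obtainable as follows.
\begin{itemize}
\item Start with any $j\le b$, and optionally remove one class $S_{e,\eta}$ with
$e<s$ and $|\eta|<h$.
\item Intersect with
$U_{q(b)+2}^{\alpha}\setminus U_{q(b)+2}^{\alpha\upharpoonright(h-1)}$ for some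
$\alpha$ of length $h$.
\item Intersect with some $[\sigma]$, $|\sigma|=s+1$, and optionally remove
$L_s$.
\item Perform at most $s+1$ replacements of the current $j$ by the index of
$E_j\setminus G_{e,q(j)+1}$, with any $e\le s$.
\end{itemize}
There are finitely many possibilities, so $\beta$ is computable. The
construction leads from $j_s\le b_s$ to $j_{s+1}$ by such a sequence of operations
with $b=b_s$, $h=h_s$ and $\alpha=A\upharpoonright h_s$. In particular, if it
removes $S_{e,\eta}$, then $|\eta|=n_e^s\le t_s\le u(\ell)<h_s$. So
$j_{s+1}\le b_{s+1}$.

\paragraph{The limit.}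
All classes are nonempty and $P_{s+1}\subseteq P_s$. By the choice of $n_e(\ell)$,
\eqref{eq:inv} holds at $s+1$ with $n_e^{s+1}\ge s+1$. As
$A,f\le_T\emptyset'$, every question asked can be decided by $\emptyset'$:
emptiness and inclusion by Section~\ref{sec:prelim}, and convergence of
$\Phi_e^A$ because it is only tested for a bounded number of steps. The only
unbounded searches, for $u$ and for $n_e(\ell)$, are known to terminate. By
compactness and step 2, $\bigcap_sP_s=\{R\}$ for a unique $R$, and
$R\le_T\emptyset'$.

\section{Verification}\label{sec:verify}

We prove Theorem~\ref{thm:main} for the set $R$ just constructed.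

\paragraph{$R$ is ML-random,} since $R\in M$.

\paragraph{$R$ is low.}
In step 3 of the final outcome at stage $s$, either $L_s$ was removed, and then
$J^R(s)\uparrow$; or the class at that point was contained in $L_s$, and then
$J^R(s)\downarrow$. The oracle $\emptyset'$ knows which. So $R'\le_T\emptyset'$, and in
particular $R<_T\emptyset'$.

\paragraph{$A\oplus R\equiv_T\emptyset'$.}
Since $A,R\le_T\emptyset'$, we have $A\oplus R\le_T\emptyset'$. For the converse, step
1 gives
$R\in U_{i_s}^{A\upharpoonright h_s}\setminus U_{i_s}^{A\upharpoonright(h_s-1)}$,
so by monotonicity $h_s$ is the least $v$ with $R\in U_{i_s}^{A\upharpoonright v}$.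
Starting from $b_0$, the oracle $A\oplus R$ computes in turn $i_s=q(b_s)+2$, then the
entry time $h_s$, then $b_{s+1}=\beta(s,b_s,h_s)$. Since $h_s>u(\ell)\ge t_s\ge f(s)$
for the final option $\ell$ at stage $s$, the function $s\mapsto h_s$ bounds $f$,
and $\emptyset'\le_TA\oplus R$.

\paragraph{Common lower bounds are $K$-trivial.}
Let $B=\Phi_e^A=\Psi_e^R$.

\emph{Case 1: $e\in D_s$ for some $s$.} If $e$ was put in by the loop of step 4, then
$R\in E_j\setminus G_{e,q(j)+1}$ for some $j$, and $B=\Psi_e^R$ is $K$-trivial by
Lemma~\ref{lem:split}(a). Otherwise $e$ was put in because it was a final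
option. Then $R\notin S_{e,\eta}$ for some $n$ and
$\eta=\Phi_e^A\upharpoonright n=B\upharpoonright n$, which contradicts
$\Psi_e^R=B$.

\emph{Case 2: $e\notin D_s$ for all $s$.} We show that this is impossible. In this
case $e$ is active at every $s>e$; write $n_s=n_e^s\ge s$. The sets $D_s$ increase
with $s$, and a final option $e'<s$ at stage $s$ belongs to $D_{s+1}$, so it is not
active at any later stage. So each $e'$ is final as an active option at most once,
and $e$ never is. Hence there is
$s_0>e$ such that at all stages $s\ge s_0$ the final option $\ell$ satisfies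
$\ell>e$. Since $e\notin D(\ell)=D_{s+1}$ and the selection stopped at $\ell$,
condition \eqref{eq:look} fails for $e$ and $\ell$:
\[
\text{not}\quad\Phi_e^A\upharpoonright n_s\downarrow[f(n_{s+1})]\qquad(s\ge s_0).
\]
Let $g(m)$ be the least $t$ with $\Phi_e^A\upharpoonright m\downarrow[t]$. As
$\Phi_e^A=B$ is total, $g$ is total; it is nondecreasing, $g\le_TA$, and
$g(n_s)>f(n_{s+1})$ for $s\ge s_0$. Lemma~\ref{lem:wait} yields
$\emptyset'\le_Tg\le_TA$. This contradicts $\emptyset'\not\le_TA$; it is the only use
of the incompleteness of $A$. The proof of Theorem~\ref{thm:main} is complete, and the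
statement in Problem~\ref{prob} is true. \qed

\begin{remark}\label{rem:notArandom}
The set $R$ is not ML-random relative to $A$, so the easy argument given after
Problem~\ref{prob} does not apply to it. Indeed $P_s\subseteq[\sigma]$ for some
$\sigma$ of length $s$, so $2^{-q(j_s)}\le\mu(P_s)\le2^{-s}$ and
$i_s>q(b_s)\ge q(j_s)\ge s$. As $R\in U_{i_s}^A$ for all $s$, $R$ lies in every
class $\bigcup_{i>n}U_i^A$. These classes are uniformly c.e.\ in $A$, and the $n$-th
has measure at most $2^{-n}$.
\end{remark}

\section{The hypotheses are necessary}\label{sec:class}

\begin{lemma}\label{lem:nottrivial}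
No ML-random set is $K$-trivial.
\end{lemma}

\begin{proof}
Using a self-delimiting code for the binary expansion of $n$, we have
$K(n)\le2\lceil\log_2(n+2)\rceil+O(1)$. So if $X$ is $K$-trivial, there is a
constant $c_1$ with $K(X\upharpoonright n)\le k_n$ for all $n$, where
$k_n=2\lceil\log_2(n+2)\rceil+c_1$. Since descriptions form a prefix-free
set, at most $2^{k_n}$ strings $\sigma$ satisfy $K(\sigma)\le k_n$. So the
uniformly c.e.\ classes
$\bigcup\{[\sigma]:|\sigma|=n,\ K(\sigma)\le k_n\}$ contain $X$ and have measure at
most $2^{k_n-n}$. Since $n-k_n\to\infty$, a computable subsequence of these classes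
is a test witnessing that $X$ is not ML-random.
\end{proof}

\begin{theorem}\label{thm:class}
For $A\le_T\emptyset'$ the following are equivalent.
\begin{enumerate}
\item[(1)] $A<_T\emptyset'$ and $A$ is not $K$-trivial.
\item[(2)] There is an ML-random $R<_T\emptyset'$ with
$A\oplus R\equiv_T\emptyset'$ such that every $B$ with $B\le_TA$ and
$B\le_TR$ is $K$-trivial.
\item[(3)] There is a low set $R$ as in (2).
\end{enumerate}
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(3) is Theorem~\ref{thm:main}, and (3)$\Rightarrow$(2) is trivial.
For (2)$\Rightarrow$(1), let $R$ be as in (2). If $A$ were $K$-trivial, then by (i) no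
incomplete ML-random set could join $A$ above $\emptyset'$ \cite{DayMiller}, whereas
$R$ does. If $A\equiv_T\emptyset'$, then $B=R$ satisfies $B\le_TA$ and
$B\le_TR$, but $B$ is not $K$-trivial by Lemma~\ref{lem:nottrivial}, contradicting (2).
\end{proof}

The conclusion ``$K$-trivial'' cannot be improved to ``computable'' in general: if
$A\le_T\emptyset'$ computes a diagonally non-computable function, then by (ii) no
ML-random $R\le_T\emptyset'$ forms a minimal pair with $A$. The set $A$ of
Example~\ref{ex:halves} is of this kind; it is incomplete and ML-random, and hence not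
$K$-trivial.

\section{Arbitrary sets and sequences}\label{sec:seq}

In the construction $A$ plays two independent roles: it is the partner in the
coding, through the classes $U_i^A$, and it is the oracle of the functionals
$\Phi_e$. The first role needs that $A$ is not $K$-trivial, the second that
$A\not\ge_T\emptyset'$. If the roles are given to different sets, we obtain the
following.

\begin{theorem}\label{thm:seq}
Let $A\subseteq\mathbb N$ be any set that is not $K$-trivial (not necessarily below
$\emptyset'$). Let $(C_k)_{k\in\mathbb N}$ be a sequence of sets, uniformly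
computable in $A\oplus\emptyset'$, with $\emptyset'\not\le_TC_k$ for all $k$. There
is an ML-random $R\not\ge_T\emptyset'$ with
\[
A\oplus R\equiv_TA\oplus\emptyset',\qquad R'\le_TA\oplus\emptyset',
\]
such that for every $k$, every $B$ with $B\le_TC_k$ and $B\le_TR$ is $K$-trivial.
\end{theorem}

\begin{proof}
Steps 2 and 3 of Section~\ref{sec:construction} alone, performed at every stage $s$ and
started from $M$, can be carried out by $\emptyset'$ and produce a low member $C$ of
$M$. It is ML-random, computable in $\emptyset'$, and does not compute $\emptyset'$.
Adding $C$ to the sequence, we may assume that $C$ is one of the sets $C_k$.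

Run the construction of Section~\ref{sec:construction} with oracle
$A\oplus\emptyset'$, with these changes only: $e$ ranges over codes of triples
$(k_e,\Phi_e,\Psi_e)$, and $\Phi_e^A$ is replaced by $\Phi_e^{C_{k_e}}$ in the
definition of options and in \eqref{eq:look}. The classes
$U_{i_s}^{A\upharpoonright u}$ of step 1 and the definitions of $f$, $q$ and $\beta$
are unchanged. We go through the facts that were used.
\begin{itemize}
\item \emph{Step 1.} Lemmas~\ref{lem:hit} and~\ref{lem:late} need only that
$A$ is not $K$-trivial. Lemma~\ref{lem:split}(b) bounds the measure for every string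
$\eta$ of length $n_e^s$, wherever $\eta$ comes from. So step 1 succeeds.
\item \emph{Effectivity.} Bounded computations of $\Phi_e^{C_{k_e}}$ can be run by
$A\oplus\emptyset'$, because the $C_k$ are uniformly computable in it, and all other
questions are decidable in $A\oplus\emptyset'$ as before. So $R\le_TA\oplus\emptyset'$, and step 3
gives $R'\le_TA\oplus\emptyset'$. As before, $R\in M$ is ML-random.
\item \emph{Decoding.} The bound $\beta$ does not refer to the $\Phi_e$, so
$A\oplus R$ computes the numbers $h_s>f(s)$ as before. Hence
$\emptyset'\le_TA\oplus R$, and $A\oplus R\equiv_TA\oplus\emptyset'$.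
\item \emph{Common lower bounds.} Let $B\le_TC_k$ and $B\le_TR$, and choose $e$ with
$k_e=k$ and $B=\Phi_e^{C_k}=\Psi_e^R$. Case 1
of Section~\ref{sec:verify} applies with $C_k$ in place of $A$. In Case 2 the function
$g(m)$, the least $t$ with $\Phi_e^{C_k}\upharpoonright m\downarrow[t]$, is
computable in $C_k$ and satisfies the hypotheses of
Lemma~\ref{lem:wait}. So $\emptyset'\le_TC_k$, a contradiction.
\end{itemize}
It remains to see that $R\not\ge_T\emptyset'$. Otherwise $C\le_T\emptyset'\le_TR$, so
$C$ is computable from both $R$ and a set of the sequence, namely $C$ itself, and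
hence $K$-trivial. This contradicts Lemma~\ref{lem:nottrivial}.
\end{proof}

\begin{corollary}
\begin{enumerate}
\item[(1)] If $A\not\ge_T\emptyset'$ is not $K$-trivial, there is an ML-random
$R\not\ge_T\emptyset'$ with $A\oplus R\equiv_TA\oplus\emptyset'$ such that all common
lower bounds of $A$ and $R$ are $K$-trivial.
\item[(2)] If $A<_T\emptyset'$ is not $K$-trivial and $(C_k)$ is any sequence of
incomplete sets that is uniformly computable in $\emptyset'$, there is a single low
ML-random $R$ with $A\oplus R\equiv_T\emptyset'$ that has only $K$-trivial common lower
bounds with $A$ and with each $C_k$.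
\end{enumerate}
\end{corollary}

\begin{proof}
For (1), apply Theorem~\ref{thm:seq} with all $C_k=A$. For (2), apply it to the sequence
$A,C_0,C_1,\dots$ and note that $A\oplus\emptyset'\equiv_T\emptyset'$.
\end{proof}

Taking all $C_k=A<_T\emptyset'$ in Theorem~\ref{thm:seq} gives back
Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{CT} \emph{Computability Theory},
\url{http://www.frontiersinai.com/turingfiles/February/computability.pdf}.

\bibitem{DayMiller} Day and Miller, \emph{Cupping with random sets}.

\bibitem{HNS} Hirschfeldt, Nies and Stephan, \emph{Using random sets as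
oracles}, 2007.

\bibitem{Kucera} Ku\v{c}era, 1985.

\bibitem{Nies} Nies, \emph{Lowness properties and randomness}, 2005.

\end{thebibliography}

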